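# Tail entropy of real analytic maps through weighted logarithmic potentials

## Potentials along a chain of holomorphic maps

Fix an integer $m\ge 1$, radii $0<s<\rho$ with $R=\rho/s\ge 2$, and a number $L\ge 1$. Write $B(0,\rho)\subset\mathbb C^m$ for the open Euclidean ball and $\log^+t=\max(0,\log t)$. Suppose we are given maps $F_0,\dots,F_{K-1}$, each holomorphic from a neighborhood of $\overline{B(0,\rho)}$ to $\mathbb C^m$, with $|F_k|\le L\rho$ on $\overline{B(0,\rho)}$. Starting from $z_0=z$ we iterate, $z_{k+1}=F_k(z_k)$, for as long as the point stays in the closed ball of radius $\rho$. The starting points that survive form shrinking open sets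
$$U_0=B(0,\rho),\qquad U_{k+1}=\{z\in U_k:\ |z_{k+1}|<\rho\}.$$
Choose $a$ slightly larger than $1+\frac{\log L}{\log R}$, and define
$$u_0=\log^+\frac{|z|}{s},\qquad u_{k+1}=\max\Bigl(a\,u_k,\ \log^+\frac{|z_{k+1}|}{s}\Bigr).$$

Everything in this lecture turns on these functions $u_k$. They have two features.

First, a point of $\partial U_k$ is there because some coordinate $z_j$, $j\le k$, has reached size $\rho$. Hence $u_k\ge\log R$ on all of $\partial U_k$, however small and strangely shaped $U_k$ is.

Second, on $\partial U_k$ we get $a\,u_k\ge a\log R>\log (LR)\ge\log^+(|z_{k+1}|/s)$. So near $\partial U_k$ the new term is invisible, and $u_{k+1}=a\,u_k$ there.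

The functions are plurisubharmonic, and they have a Monge–Ampère mass $\int_{U_k}(dd^cu_k)^m$. (In one variable this is the total Laplacian divided by $2\pi$.) Like the flux of a gradient, this mass depends only on what the function does near the boundary. So passing from $u_k$ to $u_{k+1}$ multiplies it by exactly $a^m$ on $U_k$, and restricting to $U_{k+1}$ only decreases it. After $K$ steps the mass is at most $c_m a^{mK}$.

What this is for: with $s$ comparable to a small scale $\epsilon$ and $K$ comparable to a time $n$, the mass controls the volume of a complexified piece of orbit space, and the volume controls the number of distinguishable orbits in it. The resulting exponential rate is $m\log a\approx m\log L/|\log\epsilon|$. We now make this precise.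

## Tail entropy and the three theorems

Let $M$ be a compact real analytic manifold with a Riemannian distance $d$, and $f:M\to M$ a real analytic map.

**Definition (Bowen ball).** $B(x,n,\epsilon)=\{y\in M:\ d(f^kx,f^ky)\le\epsilon\text{ for }0\le k<n\}$.

**Definition (spanning number).** For $Y\subset M$, $r(n,\delta,Y)$ is the minimal cardinality of a set $E\subset M$ such that every $y\in Y$ satisfies $\max_{0\le k<n}d(f^ky,f^kz)\le\delta$ for some $z\in E$.

**Definition (tail entropy at scale $\epsilon$).**
$$h^*(f,\epsilon)=\lim_{\delta\to0}\limsup_{n\to\infty}\frac1n\log\sup_{x\in M}r\bigl(n,\delta,B(x,n,\epsilon)\bigr).$$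

The limit exists because the $\limsup$ increases as $\delta$ decreases. In words: an observer with precision $\epsilon$ cannot tell the orbits in $B(x,n,\epsilon)$ apart; $h^*$ is the exponential growth rate of the number of orbits that this observer is missing.

**Two cases by hand.** If $f$ is an isometry, $B(x,n,\epsilon)$ is the ball $\{d(x,\cdot)\le\epsilon\}$ and $r(n,\delta,\cdot)$ does not depend on $n$, so $h^*(f,\epsilon)=0$. For $f(x)=2x$ on $\mathbb R/\mathbb Z$ and $\epsilon\le\frac14$, put $u=y-x$. Since $\|2u\|=2\|u\|$ when $\|u\|\le\frac14$, $y\in B(x,n,\epsilon)$ forces $\|2^ku\|=2^k\|u\|$ for $k<n$. So $B(x,n,\epsilon)$ is the arc of radius $2^{-(n-1)}\epsilon$ about $x$. Two of its points are at distance at most $\delta$ up to time $n-1$ as soon as they are at distance at most $2^{-(n-1)}\delta$, for small $\delta$. Hence $r(n,\delta,B(x,n,\epsilon))\le\lceil\epsilon/\delta\rceil$, independent of $n$, and again $h^*(f,\epsilon)=0$. Expansion alone hides nothing; what hides orbits is folding, as we shall see for $x\mapsto x^2-2$.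

**The question.** The lecture notes "Lecture 3 and 4: Entropy of C^r smooth systems via semi-algebraic tools" (https://burguet.pages.math.cnrs.fr/files/Iran2.pdf) contain the following known bound: for real analytic $f$ there is $C>0$ with
$$h^*(f,\epsilon)\le C\,\frac{\log(|\log\epsilon|)}{|\log\epsilon|}\tag{1}$$
for small $\epsilon$. There is moreover a real analytic surface example, with a non-degenerate homoclinic tangency, for which $h^*(f,\epsilon)$ decays at the rate $1/|\log\epsilon|$. The conjecture there is that $1/|\log\epsilon|$ is the optimal rate: for every real analytic $f$ there should be $C>0$ with $h^*(f,\epsilon)\le C/|\log\epsilon|$ for all sufficiently small $\epsilon>0$. We prove this.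

Throughout, $M$ has pure dimension $m\ge1$; if components have different dimensions, $m$ is the maximal one (this case is reduced to the pure one in the section on charts). The distance $d$ comes from a continuous Riemannian metric. For real analytic $g:M\to M$ put
$$\lambda(g)=\lim_{p\to\infty}\tfrac1p\log\max\bigl(1,\max_x\|D_xg^p\|\bigr).$$
The limit exists, since $p\mapsto\log\max(1,\max_x\|D_xg^p\|)$ is subadditive by the chain rule.

**Theorem 1 (the conjecture).** Let $f:M\to M$ be real analytic. There are constants $\Lambda\ge1$, $L\ge2$, $\rho>0$, $c_m<\infty$ such that for all small $\epsilon$, all $0<\delta\le\epsilon$, $n\ge1$, $x\in M$,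
$$r(n,\delta,B(x,n,\epsilon))\le c_m(32n)^m\Bigl(\frac{2\Lambda^2\epsilon}{\delta}\Bigr)^{2m}\Bigl(1+\frac{\log L}{\log(\rho/2\Lambda\epsilon)}\Bigr)^{mn}.$$
Hence $h^*(f,\epsilon)\le m\log\bigl(1+\frac{\log L}{\log(\rho/2\Lambda\epsilon)}\bigr)\le\dfrac{2m\log L}{|\log\epsilon|}$ for all small $\epsilon$.

**Theorem 2 (constants).** (a) $\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le m\,\lambda(f)$.
(b) If $f$ is a real analytic diffeomorphism with real analytic inverse and $\lambda_\pm=\lambda(f^{\pm1})$, then
$$\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le m\,\frac{\lambda_+\lambda_-}{\lambda_++\lambda_-},$$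
read as $0$ if $\lambda_+=0$ or $\lambda_-=0$.

**Theorem 3 (optimality in every dimension).** For every $m\ge1$, the $m$-fold product of $x\mapsto x^2-2$ on $\mathbb{RP}^1$ satisfies $\liminf_{\epsilon\to0}|\log\epsilon|\,h^*\ge m(\log2)^2$. So neither the rate $1/|\log\epsilon|$ nor the linear dependence on $m$ in 2(a) can be improved.

It is not claimed that the constants in Theorem 2 are sharp.

## One step by Jensen's formula, and why it does not iterate

**Lipschitz counting.** In coordinates centered at the points $f^kx$, the orbit of $y\in B(x,n,\epsilon)$ becomes a sequence $z_{k+1}=F_k(z_k)$ with all $|z_k|\le s/2$, $s$ comparable to $\epsilon$. If each $F_k$ is $L$-Lipschitz, $L\ge1$, two real points that get $\eta$-separated by time $K$ start more than $\eta L^{-K}$ apart, and packing balls of radius $\frac12\eta L^{-K}$ in $\mathbb R^m$ gives at most $(1+sL^K/\eta)^m$ of them. The exponential rate is $m\log L$ for every $\epsilon$: the smallness of $\epsilon$ has not been used.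

**One step in one complex variable.** Analyticity provides a complex ball of fixed radius $\rho$ in which the maps are bounded, while the orbits live in the tiny ball of radius $s$. Let $m=1$ and let $F$ be holomorphic near $|z|\le\rho$ with $|F|\le L\rho$. For $|w|=s$ let $\nu(w)$ be the number of solutions of $F(z)=w$ in $|z|<s$, with multiplicity. Jensen's formula for $F-w$ on $|z|<\rho$, valid if $F(0)\ne w$, says
$$\sum_{F(\zeta)=w,\ |\zeta|<\rho}\log\frac{\rho}{|\zeta|}=\frac1{2\pi}\int_0^{2\pi}\log|F(\rho e^{i\theta})-w|\,d\theta-\log|F(0)-w|.$$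
The left side is at least $\nu(w)\log R$. Now average over $|w|=s$. The mean of $\log|\zeta-w|$ over this circle is $\log s+\log^+(|\zeta|/s)$, so
$$\bar\nu\,\log R\le\frac1{2\pi}\int_0^{2\pi}\log^+\frac{|F(\rho e^{i\theta})|}s\,d\theta-\log^+\frac{|F(0)|}s\le\log(LR),$$
that is, $\bar\nu\le1+\frac{\log L}{\log R}$. On average one step multiplies the number of sheets by at most $1+O(1/|\log\epsilon|)$. This is the factor we want per unit time.

**The obstruction.** It is not enough to have this up to a constant: a loss of a fixed factor $C>1$ at each step would only give the rate $\log C$, which does not tend to $0$. Grouping times into blocks of length $\kappa\approx|\log\epsilon|$ makes a fixed loss per block harmless, but a loss polynomial in $\kappa$ per block costs a multiple of $\log\kappa/\kappa$ per unit time, which is the size of (1). So one wants to run Jensen's argument directly on $z_K$ for large $K$, and there it breaks. The argument used the annulus between $|z|=s$ and $|z|=\rho$, but $z_{k+1}$ is defined only where $|z_1|,\dots,|z_k|\le\rho$. Already for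 $F_k(z)=Lz$ with $L>1$ we have $U_k=\{|z|<\rho L^{-k}\}$, and once $L^k>R$ this domain lies inside $\{|z|<s\}$. No annulus is left, and $\log^+(|z|/s)$ vanishes on $U_k$.

**What survives.** In the same example, on $\partial U_k$ the variable $z$ is tiny, but $|z_k|=\rho$. The gap of size $\log R$ is still there if one measures it with the maximum of all the variables $z_0,\dots,z_k$ rather than with $z$ alone. This is why $u_k$ is a maximum, and the weight $a$ is what allows one further variable to enter this maximum without changing the boundary behavior by more than the factor $a$.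

## Monge–Ampère masses and Lelong's theorem

Put $dd^c=\frac i\pi\partial\bar\partial$, with $d^c=\frac{i}{2\pi}(\bar\partial-\partial)$. In $\mathbb C$, $dd^cu=\frac1{2\pi}\Delta u\,dx\wedge dy$. A continuous function $u$ on an open $\Omega\subset\mathbb C^m$ is plurisubharmonic (psh) if it is subharmonic or $\equiv-\infty$ on each complex line; equivalently $dd^cu\ge0$. If $g$ is a holomorphic map, $\log^+|g|$ is continuous and psh, and maxima and positive multiples of psh functions are psh.

We recall from Chern–Levine–Nirenberg and Bedford–Taylor: for continuous psh functions the products $dd^cu_1\wedge\dots\wedge dd^cu_j$, defined recursively by $dd^cu\wedge S:=dd^c(uS)$, are closed positive currents with measure coefficients, and they are symmetric in the $u_i$. They are local on open sets and agree with the usual forms for smooth $u_i$. In particular $(dd^cu)^m$ is a positive Radon measure, and $(dd^c(au))^m=a^m(dd^cu)^m$ for $a>0$.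

**(F) The mass depends only on the boundary behavior.** *If $u,v$ are continuous psh on $\Omega$ and $u=v$ outside a compact subset of $\Omega$, then $\int_\Omega(dd^cu)^m=\int_\Omega(dd^cv)^m$.*

*Proof.* Let $S=\sum_{j=0}^{m-1}(dd^cu)^j\wedge(dd^cv)^{m-1-j}$. By symmetry of the products, the sum $dd^cu\wedge S-dd^cv\wedge S$ telescopes, so
$$(dd^cu)^m-(dd^cv)^m=dd^c\bigl[(u-v)S\bigr].$$
The current $(u-v)S$ has compact support $\Gamma\subset\Omega$. Take a smooth cutoff $\chi$ with compact support in $\Omega$, equal to $1$ near $\Gamma$. Then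
$$\int\chi\,\bigl[(dd^cu)^m-(dd^cv)^m\bigr]=\int(u-v)S\wedge dd^c\chi=0,$$
because $dd^c\chi=0$ near $\Gamma$. The two measures agree off $\Gamma$, and $\chi=1$ on $\Gamma$, so they give the same finite mass to $\Gamma$. Hence their total masses agree. $\square$

**The constant $c_m$.** The measure $(dd^c\log^+|z|)^m$ vanishes for $|z|<1$, where the function is $0$. For $|z|>1$ the function $\log|z|$ is smooth and, on the punctured line through $0$ and $z$, it equals $\zeta\mapsto\log|\zeta|+\log|z|$ at $\zeta z$, which is harmonic. So its Levi form at $z$ has the null direction $z$, its determinant is $0$, and the measure vanishes. The measure therefore lives on the compact sphere $|z|=1$ and has a finite total mass, which we call $c_m$. By scaling, $\log^+(|z|/s)$ has the same mass $c_m$. For $m=1$, the radial derivative of $\log^+|z|$ jumps from $0$ to $1$ across the unit circle, so $dd^c\log^+|z|$ is arc length divided by $2\pi$, and $c_1=1$.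

**Lelong's theorem.** Let $\beta=dd^c|w|^2$ on $\mathbb C^D$. *If $A$ is a pure $m$-dimensional closed analytic subset of a ball $B(p,t)\subset\mathbb C^D$ and $p\in A$, then*
$$\int_A\beta^m\ge\int_{\mathbb C^m\cap B(0,t)}\beta^m=2^mt^{2m}.$$

The value on the right: $\beta=\frac2\pi\sum dx_j\wedge dy_j$, so $\beta^m=m!\,(2/\pi)^m\,dV$ on $\mathbb C^m$, and the ball has volume $\pi^mt^{2m}/m!$.

We use the theorem only for submanifolds, where the argument is short. Let $p=0$. For almost every $\tau<t$ the sphere $|w|=\tau$ is transverse to $A$. On such a sphere $d|w|^2$ restricts to $0$, so there $d^c\log|w|^2=\tau^{-2}d^c|w|^2$ and $dd^c\log|w|^2=\tau^{-2}\beta$ as restricted forms. By Stokes,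
$$\tau^{-2m}\int_{A\cap B(0,\tau)}\beta^m=\tau^{-2m}\int_{A\cap\partial B(0,\tau)}d^c|w|^2\wedge\beta^{m-1}=\int_{A\cap\partial B(0,\tau)}d^c\log|w|^2\wedge(dd^c\log|w|^2)^{m-1}.$$
By Stokes again, the difference of two such values for $\tau_1<\tau_2$ is $\int_{A\cap\{\tau_1<|w|<\tau_2\}}(dd^c\log|w|^2)^m\ge0$, since $\log|w|^2$ is psh. So the left side is nondecreasing in $\tau$, and it tends to $2^m$ as $\tau\to0$, since $A$ is close to its tangent plane at $0$.

## Counting points separated by a chain

For Theorem 2(b) we shall follow orbits forward and backward from a middle time, so we allow several chains with the same starting variable. For Theorem 1 there is one chain, and the superscript $\sigma$ can be ignored.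

Let $\Sigma$ be a finite nonempty set, $0<s<\rho$, $R=\rho/s\ge2$, $L\ge1$, $K\ge0$. For $\sigma\in\Sigma$ and $0\le k<K$ let $F_k^\sigma$ be a holomorphic map from a neighborhood of $\overline{B(0,\rho)}\subset\mathbb C^m$ to $\mathbb C^m$ with $|F_k^\sigma|\le L\rho$ on $\overline{B(0,\rho)}$. Put $z_0^\sigma=z$ and $z_{k+1}^\sigma=F_k^\sigma(z_k^\sigma)$ as long as $|z_k^\sigma|\le\rho$. The *tracked variables* are $z$ and the $z_k^\sigma$ with $k\ge1$; their number is $Q=1+|\Sigma|K$.

**Proposition.** *Let $0<\eta\le s/2$, and let $y^1,\dots,y^N\in\mathbb C^m$ satisfy $|z_k^\sigma(y^i)|\le s/2$ for all $i$, $\sigma$, $0\le k\le K$, and $\max_{\sigma,k}|z_k^\sigma(y^i)-z_k^\sigma(y^j)|>\eta$ for $i\ne j$. Then*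
$$N\le c_m(32Q)^m\Bigl(\frac s\eta\Bigr)^{2m}a^{mK},\qquad a=1+\frac{\log L}{\log R}.$$

*Proof.* It suffices to prove the inequality for every $a>1+\frac{\log L}{\log R}$ and then let $a$ decrease. Fix such an $a$. Then $a>1$ and $R^a>LR=L\rho/s$.

**Step 1: the domains.** We need to know where the variables are defined and what happens at the boundary. Let
$$U_0=B(0,\rho),\qquad U_{k+1}=\{z\in U_k:\ |z_{k+1}^\sigma|<\rho\ \text{for all }\sigma\}\quad(0\le k<K).$$
On $U_k$ all $z_j^\sigma$, $j\le k$, have norm less than $\rho$. So $z_{k+1}^\sigma$ is holomorphic on $U_k$ (if $k<K$), and $U_{k+1}$ is open. Next consider $\overline{U_k}$. The function $z_0^\sigma=z$ is continuous there with norm at most $\rho$. If $j<k$ and $z_j^\sigma$ is continuous on $\overline{U_k}$ with norm at most $\rho$, then $z_{j+1}^\sigma=F_j^\sigma(z_j^\sigma)$ is defined and continuous on $\overline{U_k}$, and has norm at most $\rho$ there as a limit of values on $U_k$. So this holds for all $j\le k$. Consequently $z_{k+1}^\sigma$ is continuous on $\overline{U_k}$ and $|z_{k+1}^\sigma|\le L\rho$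 there, for $k<K$.

Finally, if $w\in\partial U_k$, then $|z_j^\sigma(w)|=\rho$ for some $\sigma$ and some $j\le k$. Otherwise all these norms would be less than $\rho$, so $w\in U_0$, then $w\in U_1$, and so on up to $w\in U_k$; but $U_k$ is open and contains no boundary point of itself.

**Step 2: the potentials.** They measure the distance to the boundary by all variables together. Let $u_0=\log^+(|z|/s)$ on $\overline{U_0}$ and, on $\overline{U_k}$,
$$u_{k+1}=\max\Bigl(a\,u_k,\ \max_\sigma\log^+\frac{|z_{k+1}^\sigma|}s\Bigr).$$
By Step 1, $u_k$ is continuous on $\overline{U_k}$ and psh on $U_k$, and $u_{k+1}$ is continuous on $\overline{U_k}$ and psh on $U_k$. Unwinding the definition, $u_k\ge a^{k-j}\log^+(|z_j^\sigma|/s)$ for $j\le k$ on $\overline{U_k}$. Since $a>1$ and some $|z_j^\sigma|$ equals $\rho$ at each boundary point,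
$$u_k\ge\log R\quad\text{on }\partial U_k.\tag{2}$$

**Step 3: the mass recursion.** We bound the total mass of $u_K$. Let $k<K$. On $\partial U_k$, (2) and the choice of $a$ give, for each $\sigma$,
$$a\,u_k\ge a\log R>\log(LR)\ge\log^+\frac{|z_{k+1}^\sigma|}s;$$
the last inequality uses $|z_{k+1}^\sigma|\le L\rho$ and $LR\ge1$. All functions here are continuous on the compact set $\overline{U_k}$. So the set of points of $\overline{U_k}$ where $a\,u_k\le\max_\sigma\log^+(|z_{k+1}^\sigma|/s)$ is compact and does not meet $\partial U_k$: it is a compact subset of $U_k$, and outside it $u_{k+1}=a\,u_k$. By (F),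
$$\int_{U_k}(dd^cu_{k+1})^m=a^m\int_{U_k}(dd^cu_k)^m.$$
Since $U_{k+1}\subset U_k$ and the measure is positive, $\int_{U_{k+1}}(dd^cu_{k+1})^m\le a^m\int_{U_k}(dd^cu_k)^m$. The mass of $u_0$ on $U_0$ is $c_m$, because $s<\rho$. By induction,
$$\int_{U_K}(dd^cu_K)^m\le c_m\,a^{mK}.\tag{3}$$

For $m=1$, $K=1$ this contains the Jensen estimate of the previous section: on $|z|<s$ we have $u_1=\log^+(|F_0|/s)$, whose mass there is $\bar\nu$ because $\log s+\log^+(|F_0|/s)$ is the mean of $\log|F_0-w|$ over $|w|=s$.

**Step 4: from mass to volume.** The measure in (3) is not yet a volume, since $u_K$ vanishes exactly where all variables are small. So we replace $u_K$, in the region of interest, by a strictly curved function with smaller boundary values. Let $\mathcal T$ be the family of the $Q$ tracked variables and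
$$v=\frac1{4Q}\sum_{\zeta\in\mathcal T}\log\Bigl(1+\frac{|\zeta|^2}{s^2}\Bigr),$$
continuous on $\overline{U_K}$, smooth and psh on $U_K$. On $\partial U_K$ every $|\zeta|\le\rho$, so
$$v\le\tfrac14\log(1+R^2)<\log R\le u_K,$$
where the strict inequality is $1+R^2<R^4$, true for $R\ge2$. As in Step 3, $w=\max(u_K,v)$ is continuous psh on $U_K$ and equals $u_K$ outside a compact subset of $U_K$. Let
$$V=\{z\in U_K:\ |\zeta|<s\ \text{for all }\zeta\in\mathcal T\},$$
an open set. On $V$ every $\log^+$ in the definition of $u_K$ vanishes, so $u_K=0\le v$ and $w=v$ there. By locality, (F) and (3),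
$$\int_V(dd^cv)^m=\int_V(dd^cw)^m\le\int_{U_K}(dd^cw)^m=\int_{U_K}(dd^cu_K)^m\le c_m\,a^{mK}.\tag{4}$$

Now we bound $dd^cv$ from below. For $\xi,q\in\mathbb C^m$, the Levi form of $\log(1+|q|^2)$ at $q$ in the direction $\xi$ is
$$\frac{|\xi|^2}{1+|q|^2}-\frac{|\langle\xi,q\rangle|^2}{(1+|q|^2)^2}\ \ge\ \frac{|\xi|^2(1+|q|^2)-|\xi|^2|q|^2}{(1+|q|^2)^2}=\frac{|\xi|^2}{(1+|q|^2)^2}$$
by Cauchy–Schwarz. With $q=\zeta/s$ and $|\zeta|<s$ this gives $dd^c\log(1+|\zeta|^2/s^2)\ge\frac1{4s^2}dd^c|\zeta|^2$, and such inequalities between $(1,1)$-forms are preserved by holomorphic pullback. Let $\Phi=(\zeta)_{\zeta\in\mathcal T}:V\to\mathbb C^{mQ}$ and $\beta=dd^c|w|^2$ on $\mathbb C^{mQ}$, so that $\Phi^*\beta=\sum_{\zeta\in\mathcal T}dd^c|\zeta|^2$. Then $dd^cv\ge\frac1{16Qs^2}\Phi^*\beta$ on $V$. If $\alpha\ge\gamma\ge0$ are $(1,1)$-forms then $\alpha^m\ge\gamma^m$ (expand $(\gamma+(\alpha-\gamma))^m$; products of nonnegative $(1,1)$-forms are nonnegative). So (4) gives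
$$\int_V(\Phi^*\beta)^m\le(16Qs^2)^m\,c_m\,a^{mK}.\tag{5}$$
The average over the $Q$ variables costs a factor $Q^m$. It is paid once, at the end, and not at each step.

**Step 5: from volume to cardinality.** The left side of (5) is the volume of the graph of the chain, and each $y^i$ carries a definite share of it. Let
$$P=\{w\in\mathbb C^{mQ}:\ \text{every }\mathbb C^m\text{-component of }w\text{ has norm}<s\},$$
an open set. Inside $P$, the set $\Phi(V)$ is given by the equations $w_{k+1}^\sigma=F_k^\sigma(w_k^\sigma)$, with $w_0^\sigma=w_0$. Indeed points of $\Phi(V)$ satisfy them. Conversely, if $w\in P$ satisfies them and $z=w_0$, then inductively $z_k^\sigma=w_k^\sigma$ has norm less than $s<\rho$, so $z\in U_K$, $z\in V$ and $\Phi(z)=w$. Hence $\Phi(V)$ is closed in $P$. It is a graph over $V$, as $z$ is one of the components; so it is a complex submanifold of dimension $m$ and $\Phi:V\to\Phi(V)$ is biholomorphic. Therefore $\int_V(\Phi^*\beta)^m=\int_{\Phi(V)}\beta^m$.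

The points $y^i$ lie in $V$, and the points $\Phi(y^i)$ have pairwise Euclidean distance greater than $\eta$, because some component of the difference does. So the balls $B(\Phi(y^i),\eta/2)$ are disjoint. They are contained in $P$, since $s/2+\eta/2<s$. By Lelong's theorem, each contributes at least $2^m(\eta/2)^{2m}$ to $\int_{\Phi(V)}\beta^m$. With (5),
$$N\,2^m(\eta/2)^{2m}\le(16Qs^2)^m\,c_m\,a^{mK},\qquad\text{i.e.}\qquad N\le c_m(32Q)^m\Bigl(\frac s\eta\Bigr)^{2m}a^{mK}.\qquad\square$$

## Orbits in complexified charts

**Step 1: reduction to pure dimension.** If the components of $M$ have different dimensions with maximum $m$, replace each component $N$ by $N\times\mathbb T^{m-\dim N}$, with a flat torus and the product metric, keeping distances between different components as they were. Let $f'(y,\theta)=(f(y),0)$; for Theorem 2(b) let instead $f'(y,\theta)=(f(y),\theta)$, which makes sense and is again a diffeomorphism of the same kind, since a diffeomorphism maps components to components of the same dimension. The inclusion $y\mapsto(y,0)$ is isometric and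 intertwines $f$ and $f'$; the projection $(y,\theta)\mapsto y$ intertwines them too and does not increase distances. So $B(x,n,\epsilon)$ is included in the Bowen ball of $(x,0)$ for $f'$, and a spanning set of the latter projects to a spanning set of the former. Spanning numbers for $f$ are thus at most those for $f'$. Moreover $\|Df'^p\|$ is $\|Df^p\|$ or $\max(1,\|Df^p\|)$, so $\lambda$ is unchanged. From now on $M$ has pure dimension $m$.

**Step 2: the atlas.** We want charts in which $d$ and the Euclidean distance are comparable. Around a point take a real analytic chart $\varphi$ onto a neighborhood of a closed ball $\overline{B}(0,3t)\subset\mathbb R^m$, and $\Lambda\ge1$ such that on $B(0,3t)$ the Riemannian and Euclidean norms differ by a factor of at most $\Lambda$ in both directions. Take $y,y'$ in $\varphi^{-1}(B(0,t))$. The straight segment gives $d(y,y')\le\Lambda|\varphi(y)-\varphi(y')|$. A curve from $y$ to $y'$ either stays in $\varphi^{-1}(B(0,3t))$, and has length at least $\Lambda^{-1}|\varphi(y)-\varphi(y')|$, or leaves it, and has length at least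 $\Lambda^{-1}2t\ge\Lambda^{-1}|\varphi(y)-\varphi(y')|$. By compactness there are finitely many real analytic charts $\varphi_j:W_j\to\mathbb R^m$, compact sets $A_j\subset W_j$ covering $M$ (preimages of the balls $\overline B(0,t_j/2)$), and $\Lambda\ge1$, $\epsilon_0>0$ with
$$\Lambda^{-1}d(y,y')\le|\varphi_j(y)-\varphi_j(y')|\le\Lambda\,d(y,y')\quad(y,y'\in W_j),\qquad\{d(x,\cdot)<\epsilon_0\}\subset W_j\quad(x\in A_j),$$
and $\|D\varphi_j\|,\|D\varphi_j^{-1}\|\le\Lambda$. For each $x$ fix $\iota(x)$ with $x\in A_{\iota(x)}$, and put $\psi_x=\varphi_{\iota(x)}-\varphi_{\iota(x)}(x)$ on $W_{\iota(x)}$.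

**Lemma.** *Let $g:M\to M$ be real analytic and $\ell(g)=2\Lambda^2\max(1,\max\|Dg\|)$. For every sufficiently small $\rho>0$ and every $x\in M$ there is a map $G_x$, holomorphic near $\overline{B(0,\rho)}\subset\mathbb C^m$, with $|G_x|\le\ell(g)\rho$ on $\overline{B(0,\rho)}$, such that if $y\in W_{\iota(x)}$ and $|\psi_x(y)|\le\rho$, then $g(y)\in W_{\iota(gx)}$ and $\psi_{gx}(gy)=G_x(\psi_x(y))$.*

The point is that one radius $\rho$ serves all $x$, and hence all steps of all orbits.

*Proof.* Put $O_{ij}=\varphi_i(W_i\cap g^{-1}W_j)$, open in $\mathbb R^m$, and $E_{ij}=\varphi_i(A_i\cap g^{-1}A_j)$, a compact subset of $O_{ij}$.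

*Complex extension.* The real analytic map $\varphi_jg\varphi_i^{-1}:O_{ij}\to\mathbb R^m$ extends to a holomorphic $\hat g_{ij}$ on an open $\Omega_{ij}\subset\mathbb C^m$ with $\Omega_{ij}\cap\mathbb R^m=O_{ij}$. To see this, take around each $p\in O_{ij}$ a complex ball on which the Taylor series at $p$ converges and represents the map on its real part, the latter contained in $O_{ij}$, and let $\Omega_{ij}$ be the union. If two such balls meet in a point $z$, they both contain $\bar z$ and, by convexity, $\operatorname{Re}z$; so their intersection is convex and contains an open piece of $\mathbb R^m$, on which both series agree. By the identity theorem they agree on the intersection.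

*Choice of $\rho$.* On $E_{ij}$, $\|D\hat g_{ij}\|\le\Lambda^2\max\|Dg\|<\ell(g)$. Here the complex operator norm of a real matrix $X$ equals its real one, because $|X(p+iq)|^2=|Xp|^2+|Xq|^2$. By compactness of $E_{ij}$, for all small $\rho$ and all $i,j$, the closed $\rho$-neighborhood of $E_{ij}$ in $\mathbb C^m$ lies in $\Omega_{ij}$ and $\|D\hat g_{ij}\|\le\ell(g)$ on it.

*The map $G_x$.* Let $i=\iota(x)$, $j=\iota(gx)$. Then $\varphi_i(x)\in E_{ij}$, and $G_x(z)=\hat g_{ij}(\varphi_i(x)+z)-\varphi_j(gx)$ is holomorphic near $\overline{B(0,\rho)}$. We have $G_x(0)=0$, and integrating along the segment from $0$ to $z$ gives $|G_x(z)|\le\ell(g)|z|\le\ell(g)\rho$. If $y\in W_i$ and $|\psi_x(y)|\le\rho$, then $\varphi_i(y)=\varphi_i(x)+\psi_x(y)\in\Omega_{ij}\cap\mathbb R^m=O_{ij}$. So $g(y)\in W_j$ and $\psi_{gx}(gy)=\varphi_j(gy)-\varphi_j(gx)=G_x(\psi_x(y))$. $\square$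

## Proof of Theorem 1: the forward chain

**Step 1: parameters.** Let $L=\ell(f)\ge2$ and let $\rho$ be as in the Lemma for $g=f$. Take $\epsilon<\epsilon_0$ with $s:=2\Lambda\epsilon\le\rho/2$, so that $R=\rho/s\ge2$. Let $0<\delta\le\epsilon$ and $\eta=\delta/\Lambda$; then $\eta\le\Lambda\epsilon=s/2$.

**Step 2: Bowen balls give chains.** Fix $x$ and $n$; use one chain ($|\Sigma|=1$), $K=n-1$, $Q=n$, $F_k=G_{f^kx}$. If $y\in B(x,n,\epsilon)$ and $k<n$, then $d(f^kx,f^ky)\le\epsilon<\epsilon_0$, so $f^ky\in W_{\iota(f^kx)}$, and $z_k:=\psi_{f^kx}(f^ky)$ satisfies $|z_k|\le\Lambda\epsilon=s/2<\rho$. By the Lemma, $z_{k+1}=F_k(z_k)$ for $0\le k<n-1$. So $z_0=\psi_x(y)$ is an admissible starting point for the Proposition.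

**Step 3: counting.** Let $E\subset B(x,n,\epsilon)$ be $(n,\delta)$-separated: $\max_{k<n}d(f^ky,f^ky')>\delta$ for distinct $y,y'\in E$. Since $f^ky,f^ky'$ lie in the same chart domain $W_{\iota(f^kx)}$, $\max_k|z_k-z_k'|>\delta/\Lambda=\eta$. The Proposition gives, for every finite such $E$,
$$\#E\le c_m(32n)^m\Bigl(\frac{2\Lambda^2\epsilon}\delta\Bigr)^{2m}a^{m(n-1)},\qquad a=1+\frac{\log L}{\log(\rho/2\Lambda\epsilon)}.$$
So the cardinality of separated sets is bounded, and maximal ones exist. By maximality, every $y\in B(x,n,\epsilon)$ is within $\delta$, at all times $k<n$, of some point of such a maximal $E$; thus $E$ is $(n,\delta)$-spanning for $B(x,n,\epsilon)$. Since $a^{m(n-1)}\le a^{mn}$, this is the bound of Theorem 1.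

**Step 4: the rate.** The bound is uniform in $x$, and its prefactor grows polynomially in $n$ for fixed $\delta$. So $\limsup_n\frac1n\log\sup_xr(n,\delta,B(x,n,\epsilon))\le m\log a$ for every $\delta\le\epsilon$, and
$$h^*(f,\epsilon)\le m\log a\le\frac{m\log L}{\log(\rho/2\Lambda\epsilon)}\le\frac{2m\log L}{|\log\epsilon|}$$
as soon as also $\log(\rho/2\Lambda\epsilon)\ge\frac12|\log\epsilon|$, which holds for all small $\epsilon$. $\blacksquare$

This proves the conjecture; with the surface example recalled above, or with Theorem 3, the rate $1/|\log\epsilon|$ is optimal for the real analytic class.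

## Proof of Theorem 2: iterates and two-sided chains

**Part (a), Step 1: passing to an iterate.** The constant $\log L$ contains the distortion of the charts; taking $f^p$ dilutes it. Fix $p\ge1$. Given $\delta>0$ choose $\delta'>0$ such that $d(u,v)\le\delta'$ implies $d(f^ju,f^jv)\le\delta$ for $0\le j<p$. Let $n'=\lceil n/p\rceil$. Since $(n'-1)p<n$, $B_f(x,n,\epsilon)\subset B_{f^p}(x,n',\epsilon)$, the index indicating the map. Every time less than $n\le pn'$ has the form $pk+j$ with $k<n'$, $0\le j<p$, so an $(n',\delta')$-spanning set for $f^p$ is $(n,\delta)$-spanning for $f$. Therefore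
$$\sup_xr_f(n,\delta,B_f(x,n,\epsilon))\le\sup_xr_{f^p}(n',\delta',B_{f^p}(x,n',\epsilon)).$$
As $n'/n\to1/p$, and the $\limsup$ for $f^p$ at precision $\delta'$ is at most $h^*(f^p,\epsilon)$, we get $h^*(f,\epsilon)\le\frac1ph^*(f^p,\epsilon)$.

**Part (a), Step 2: conclusion.** Theorem 1's proof for $f^p$, with the same atlas and $\Lambda$, a radius $\rho=\rho_p$ and $L=\ell(f^p)$, gives $h^*(f^p,\epsilon)\le m\log L/\log(\rho_p/2\Lambda\epsilon)$. For fixed $p$, $|\log\epsilon|/\log(\rho_p/2\Lambda\epsilon)\to1$. So
$$\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le\frac mp\log\ell(f^p)=\frac mp\log\bigl(2\Lambda^2\max(1,\max\|Df^p\|)\bigr).$$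
Let $p\to\infty$; the right side tends to $m\lambda(f)$.

**Part (b), Step 1: two chains from a middle time.** In the Proposition the exponent is $K$, the length of each chain, not the number of tracked variables. So running one chain forward and one backward from a middle time covers more time for the same price. Fix integers $b,c\ge1$. Take $\rho$ valid in the Lemma for both $f^c$ and $f^{-b}$, let $L=\max(\ell(f^c),\ell(f^{-b}))$, $s=2\Lambda\epsilon$, $R=\rho/s\ge2$, $\epsilon<\epsilon_0$. Given $n\ge1$ put
$$K=\Bigl\lfloor\frac{n-1}{b+c}\Bigr\rfloor,\qquad q=bK,$$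
and track the times $q+ck$ and $q-bk$ for $0\le k\le K$. They lie in $[0,n-1]$, since $q-bK=0$ and $q+cK=(b+c)K\le n-1$. For $x\in M$ let $F_k^+$ be the map of the Lemma for $g=f^c$ at the point $f^{q+ck}x$, and $F_k^-$ the one for $g=f^{-b}$ at $f^{q-bk}x$.

For $y\in B(x,n,\epsilon)$ put $z_k^+=\psi_{f^{q+ck}x}(f^{q+ck}y)$ and $z_k^-=\psi_{f^{q-bk}x}(f^{q-bk}y)$. As in the proof of Theorem 1, these are defined, $|z_k^\pm|\le s/2$, and the Lemma gives $z_{k+1}^\pm=F_k^\pm(z_k^\pm)$ for $k<K$; also $z_0^+=z_0^-=\psi_{f^qx}(f^qy)$. So the Proposition applies with $|\Sigma|=2$, $Q=1+2K$.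

**Part (b), Step 2: tracked times suffice.** Given $\delta>0$, choose $0<\delta'\le\epsilon$ such that $d(u,v)\le\delta'$ implies $d(f^iu,f^iv)\le\delta$ for $0\le i\le b+c$. The tracked times are $0,b,\dots,bK,bK+c,\dots,(b+c)K$. Consecutive ones differ by at most $\max(b,c)$, and $n-1-(b+c)K<b+c$. So every time in $[0,n-1]$ exceeds some tracked time by at most $b+c$. Consider a subset of $B(x,n,\epsilon)$ whose points are pairwise more than $\delta'$ apart at some tracked time. In charts, its points satisfy the separation hypothesis with $\eta=\delta'/\Lambda\le s/2$, so its cardinality is bounded by the Proposition. A maximal such set is $(n,\delta)$-spanning for $B(x,n,\epsilon)$: each $y$ is within $\delta'$ of one of its points at all tracked times, hence within $\delta$ at all times in $[0,n-1]$. Therefore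
$$\sup_xr(n,\delta,B(x,n,\epsilon))\le c_m\bigl(32(1+2K)\bigr)^m\Bigl(\frac{2\Lambda^2\epsilon}{\delta'}\Bigr)^{2m}\Bigl(1+\frac{\log L}{\log(\rho/2\Lambda\epsilon)}\Bigr)^{mK}.$$
Since $K/n\to\frac1{b+c}$, taking $n\to\infty$, then $\delta\to0$, then $\epsilon\to0$,
$$\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le m\,\frac{\max\bigl(\log\ell(f^c),\log\ell(f^{-b})\bigr)}{b+c}.\tag{6}$$

**Part (b), Step 3: optimizing $b$ and $c$.** By definition of $\lambda_\pm$, $\log\ell(f^c)=c\lambda_++o(c)$ and $\log\ell(f^{-b})=b\lambda_-+o(b)$. If $\lambda_+,\lambda_->0$, let $b,c\to\infty$ with $c/b\to\lambda_-/\lambda_+$. Then $\frac{c\lambda_+}{b+c}$ and $\frac{b\lambda_-}{b+c}$ both tend to $\frac{\lambda_+\lambda_-}{\lambda_++\lambda_-}$, and (6) gives the claim. If $\lambda_+=0$, take $c=Jb$ with $J$ a positive integer: as $b\to\infty$ the right side of (6) tends to $m\lambda_-/(1+J)$; then let $J\to\infty$. The case $\lambda_-=0$ is symmetric. $\blacksquare$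

## Proof of Theorem 3: one hidden fold every $\log_2(1/\epsilon)$ iterates

**Step 1: the map and its angles.** The map $f(x)=x^2-2$ extends to $\mathbb{RP}^1$ as $[x:y]\mapsto[x^2-2y^2:y^2]$, which is well defined and real analytic. On $[-2,2]$ we have $\kappa^{-1}|x-y|\le d(x,y)\le\kappa|x-y|$ for some $\kappa\ge1$. From $f(2\cos\theta)=2\cos2\theta$ we get $f(2\sin t)=4\sin^2t-2=-2\cos2t$, and $f^j(2\sin t)=2\cos(2^jt)$ for $j\ge2$. In particular $f^j(2\sin t)$ is even in $t$ for $j\ge1$: the fold at $0$ makes $\pm t$ indistinguishable after one step.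

**Step 2: coding words by points.** The aim is $2^K$ orbits that differ only in the side of the fold on which they pass, once every $T$ iterates. Fix $T\ge2$ and $\tau=\pi2^{-T}\le\pi/4$. For $\omega\in\{\pm1\}^{\{0,\dots,K-1\}}$ put $t_K=0$ and
$$t_k=\omega_k\,2^{-T}\bigl(\tfrac\pi2-t_{k+1}\bigr).$$
Inductively $|t_k|\le2^{-T}(\frac\pi2+\frac\pi4)\le\tau$. Also $f^T(2\sin t_k)=2\cos(2^Tt_k)=2\cos(\frac\pi2-t_{k+1})=2\sin t_{k+1}$. So $y_\omega:=2\sin t_0$ satisfies $f^{kT}(y_\omega)=2\sin t_k$.

**Step 3: closeness.** All $y_\omega$ lie in one Bowen ball. Let $\omega,\omega'$ be two words, with angles $t_k,t_k'$, and $k<K$. Then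
$$\bigl||t_k|-|t_k'|\bigr|=2^{-T}|t_{k+1}-t_{k+1}'|\le2^{1-T}\tau.$$
For $1\le j<T$, by evenness $f^j(2\sin t)$ is $\pm2\cos(2^j|t|)$ with a sign depending only on $j$, so
$$|f^{kT+j}y_\omega-f^{kT+j}y_{\omega'}|\le2\cdot2^j\cdot2^{1-T}\tau\le2\tau.$$
For $j=0$ the difference is at most $2|t_k-t_k'|\le4\tau$. Hence, fixing a word $\omega^0$, all $y_\omega$ lie in $B(y_{\omega^0},KT,4\kappa\tau)$.

**Step 4: separation.** If $\omega_k\ne\omega_k'$, then $t_k,t_k'$ have opposite signs and modulus at least $2^{-T}(\frac\pi2-\tau)\ge2^{-T}\pi/4$. So at time $kT$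
$$|2\sin t_k-2\sin t_k'|\ge\kappa_T:=4\sin(2^{-T}\pi/4)>0.$$

**Step 5: the product.** Consider the $m$-fold product with the product Riemannian metric. The $2^{Km}$ points with all coordinates among the $y_\omega$ lie in one Bowen ball of length $KT$ and radius $4\kappa\sqrt m\,\pi2^{-T}$, and they are pairwise at Bowen distance at least $\kappa_T/\kappa$. If $2\delta<\kappa_T/\kappa$, a point of a $(KT,\delta)$-spanning set can serve at most one of them. So
$$\sup_xr(KT,\delta,B(x,KT,\epsilon))\ge2^{Km}\qquad\text{whenever }4\kappa\sqrt m\,\pi2^{-T}\le\epsilon.$$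
For small $\epsilon$ choose $T\ge2$ minimal with this property; then $T\le\log_2(4\pi\kappa\sqrt m/\epsilon)+1$. Here $T$ is fixed by $\epsilon$, and we let $K\to\infty$: for all small $\delta$ the $\limsup$ over $n$ is at least its value along $n=KT$, so
$$h^*\ge\frac{m\log2}T,\qquad\text{hence}\qquad\liminf_{\epsilon\to0}|\log\epsilon|\,h^*\ge m(\log2)^2,$$
because $T\le(1+o(1))\,|\log\epsilon|/\log2$.

**Step 6: dependence on $m$.** The derivative of $(f\times\dots\times f)^p$ is block diagonal, so for the product metric its norm is the largest norm of a block, and $\lambda(f\times\dots\times f)=\lambda(f)$ does not depend on $m$. The upper bound $m\lambda(f)$ of Theorem 2(a) and the lower bound $m(\log2)^2$ therefore both grow linearly in $m$ along this family: the linear dependence on $m$ has the right order. $\blacksquare$
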